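# Multi-sided assignment games with no stable set

## 1. One block and a spare agent

Take three sectors $M_1=\{a,a'\}$, $M_2=\{b\}$, $M_3=\{c\}$. A profit needs one agent of each sector, and both possible triples, $\{a,b,c\}$ and $\{a',b,c\}$, are worth $20$. Since $b$ and $c$ can work only once, the whole market is worth $20$. How might the four agents divide it?

A division is a vector $x=(x_a,x_{a'},x_b,x_c)\ge 0$ with sum $20$. Take the equal split $y=(5,5,5,5)$. The triple $\{a,b,c\}$ gets $15$ from it but can earn $20$ alone. It can point to $x=(7,0,7,6)$: each of $a,b,c$ gets more than in $y$, and $7+7+6=20$ is what they can produce. We say that $x$ *dominates* $y$ via $\{a,b,c\}$.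

Which divisions leave no triple underpaid? We need $x_a+x_b+x_c\ge 20$, hence $x_{a'}=0$, and likewise $x_a=0$. So the core is $\{(0,0,\beta,20-\beta):0\le\beta\le 20\}$. Now a core vector gives nothing to $a$ and $a'$, so it can never pay either of them strictly more than some $y\ge 0$ does. The core dominates nothing at all, so it gives no reason to reject $(5,5,5,5)$.

A larger set does better. Let
$$V=\{x\ge 0:\ x_{a'}=0,\ x_a+x_b+x_c=20\}.$$

* No member of $V$ dominates another. Via $\{a,b,c\}$ it would need a larger sum on $a,b,c$, but both sums are $20$. Via $\{a',b,c\}$ it would need $x_{a'}>0$. (Other coalitions add nothing: the full set $N$ would need a larger total, and all remaining coalitions produce $0$.)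
* Every division $y\notin V$ has $y_{a'}>0$, so $y_a+y_b+y_c<20$. Raise these three payoffs equally until they sum to $20$ and set the payoff of $a'$ to $0$. The result lies in $V$ and dominates $y$.

So $V$ is free of internal conflict and answers every division outside it. Such a set is called a von Neumann–Morgenstern stable set. In this market the core fails to be one, but one exists. Does every market of this kind have one?

## 2. Multi-sided assignment games and the theorem

Let $m\ge 3$, let $M_1,\dots,M_m$ be finite, nonempty, pairwise disjoint sets of agents (the *sectors*), and let $N=M_1\cup\dots\cup M_m$.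

**Definition (market and game).** An *essential coalition* is a set $E=\{i_1,\dots,i_m\}$ with $i_k\in M_k$ for each $k$. A *multi-sided assignment market* assigns a value $a_E\ge 0$ to every essential coalition. The associated game $(N,w_A)$ is
$$w_A(S)=\max\Big\{\sum_{E\in\mu}a_E:\ \mu\text{ a set of pairwise disjoint essential coalitions contained in }S\Big\},$$
with $w_A(S)=0$ if $S$ contains no essential coalition.

For a vector $x\in\mathbb R^N$ and $S\subseteq N$ write $x(S)=\sum_{i\in S}x_i$.

**Definition (imputations, domination, core).** The imputation set is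
$$I(w_A)=\{x\in\mathbb R^N:\ x_i\ge 0\text{ for all }i,\ x(N)=w_A(N)\}.$$
For $x,y\in I(w_A)$, $x$ *dominates* $y$ if there is a nonempty $S\subseteq N$ with $x_i>y_i$ for all $i\in S$ and $x(S)\le w_A(S)$. The *core* is the set of $x\in I(w_A)$ with $x(S)\ge w_A(S)$ for all $S$.

For these games, $x\in I(w_A)$ is in the core as soon as $x(E)\ge a_E$ for all essential $E$: if $\mu$ is an optimal matching of $S$, then $x(S)\ge\sum_{E\in\mu}x(E)\ge\sum_{E\in\mu}a_E=w_A(S)$. Conversely, a core vector satisfies $x(E)\ge w_A(E)=a_E$.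

**Definition (stable set).** A set $V\subseteq I(w_A)$ is a *stable set* if it is internally stable (no $x\in V$ dominates any $y\in V$) and externally stable (every $y\in I(w_A)\setminus V$ is dominated by some $x\in V$).

Section 1 shows an example of each notion. We ask whether every multi-sided assignment game with $m\ge 3$ sectors, in particular every three-sided one, has a stable set. The answer is no.

**Theorem.** Let $m\ge3$ and let $n_1,\dots,n_m\ge12$ be integers. There is an $m$-sided assignment market with $|M_k|=n_k$ for all $k$ and integer values $a_E\ge0$ (only $31$ essential coalitions have positive value) such that $(N,w_A)$ has a nonempty core but has no von Neumann–Morgenstern stable set.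

The case $m=3$, $n_1=n_2=n_3=12$ is an explicit three-sided game with $36$ agents. For $m=2$ stable sets always exist (Núñez and Rafels, *J. Econ. Theory* 148 (2013), 1282–1291); we do not use this, but it makes $m=3$ the exact threshold. Since the games in the theorem have a nonempty core, an empty core is not what causes the failure.

## 3. Starting from the core

A sensible first try is to build a stable set around the core. Two general facts say how far this goes.

**Lemma 1.** If $x$ dominates $y$, then $x$ dominates $y$ via some essential coalition $E$ with $a_E>0$; that is, $x_i>y_i$ for all $i\in E$ and $x(E)\le a_E$. Conversely, these two conditions for an essential $E$ imply that $x$ dominates $y$. In particular no core element is dominated.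

*Proof.* Let $x$ dominate $y$ via $S$. Since $x>y\ge0$ on $S$, we have $0<x(S)\le w_A(S)$. Take an optimal matching $\mu$ of $S$; it is nonempty. Then
$$\sum_{E\in\mu}x(E)\le x(S)\le w_A(S)=\sum_{E\in\mu}a_E,$$
so some $E\in\mu$ has $x(E)\le a_E$. As $x>y\ge 0$ on $E$, also $a_E\ge x(E)>0$. The converse holds because $w_A(E)=a_E$. If $y$ is in the core and $x$ dominated it via $E$, then $y(E)<x(E)\le a_E$, which contradicts $y(E)\ge a_E$. $\square$

**Lemma 2.** Let $C$ be the core and let $R$ be the set of imputations not dominated by any element of $C$. Every stable set $V$ satisfies $C\subseteq V\subseteq R$.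

*Proof.* An element of $C$ is undominated, so by external stability it cannot lie outside $V$. Hence $C\subseteq V$, and by internal stability no element of $V$ is dominated by an element of $C$. $\square$

If $R=C$, the core is the unique stable set. Here is a case where this happens. Its two tricks will be used again and again.

**Two blocks and one crossing coalition.** Let $M_k=\{a_k,b_k\}$ for $k=1,2,3$. Give value $20$ to the two "blocks" $\{a_1,a_2,a_3\}$, $\{b_1,b_2,b_3\}$ and to the crossing coalition $Q=\{a_1,a_2,b_3\}$, and $0$ to the other essential coalitions. I write $a_k,b_k$ also for payoffs. Let $B$ be the set of nonnegative vectors paying each block exactly $20$. In $B$ the condition $a_1+a_2+b_3\ge20$ says $b_3\ge a_3$. The vector with $a=(20,0,0)$, $b=(0,0,20)$ meets all conditions, so $w_A(N)=40$ and the core is $C=\{x\in B: b_3\ge a_3\}$.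

Let $y$ be an imputation outside $C$.

* *$y\notin B$.* The two blocks have total payoff $40$, so some block gets less than $20$. Raise its members equally to total $20$. Complete this with $b=(0,0,20)$ if the block was $a$, and with $a=(20,0,0)$ if it was $b$. The result is in $C$ and dominates $y$ via that block.
* *$y\in B$ and $a_3>b_3$.* Raise $a_1$ and $a_2$ by a small $\varepsilon$. Then $a_3$ becomes $s=a_3-2\varepsilon$, still greater than the old $b_3$; set $b=(20-s,0,s)$. Now $b_3=a_3=s$, so the new vector is in $C$. It pays $Q$ exactly $(20-s)+s=20$ and pays each member of $Q$ more than $y$ does. For instance $a=(5,5,10),\ b=(16,0,4)$ is dominated by $a=(6,6,8),\ b=(12,0,8)$.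

So $R=C$ and the core is stable.

In general $R$ can be much larger than $C$. In Section 1 the core dominates nothing and $R=I(w_A)$. There $R$ was not internally stable, since $(7,0,7,6)$ dominates $(5,5,5,5)$, but one could select a stable $V$ inside $R$. So the core-based approach stops exactly when $R$ contains conflicts of its own, which the core cannot settle. Then everything depends on whether $R$ contains a suitable selection. We shall build a market in which it does not.

## 4. A triangle of classes instead of a triangle of points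

Draw an arrow $x\to y$ when $x$ dominates $y$. A stable set is then what graph theory calls a kernel: no arrow inside, and every outside vertex receives an arrow from the set. A directed triangle $a\to b\to c\to a$ has no kernel: a kernel is nonempty, cannot contain two of the vertices since any two are joined, and $\{a\}$ alone misses $c$. This suggests putting a triangle of domination into $R$.

We shall do this with three coalitions. For $m=3$ they are $S_j=\{p_j,w_{j+1},g\}$, with $j$ taken mod $3$, each worth $21$. They share the agent $g$, and this blocks a literal triangle of points: whenever $x$ dominates $y$ via one of the $S_j$, agent $g$ gets strictly more in $x$ than in $y$. So a chain of dominations via these coalitions never closes up.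

What we use instead is a triangle of *classes* of imputations. Say roughly that $y$ is of class $i$ if agent $p_i$ gets slightly less than $20$, $w_{i+1}$ gets $0$, and $g$ gets less than $1$. Suppose $V$ is stable and $y\in V$ has class $i$. We want the following chain.

1. A test point $x$ of class $i+1$ dominates $y$, so $x\notin V$.
2. Hence some $z\in V$ dominates $x$, and $z$ must be of class $i+2$.
3. A test point $v$ of class $i+3=i$ dominates $z$, so $v\notin V$.
4. Hence some $t\in V$ dominates $v$. If $v$ pays $p_i$, $w_{i+1}$, $g$ at least as much as $y$ does, and if $t$ can only have attacked $v$ through $S_i$, then $t$ also dominates $y$. This contradicts internal stability.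

So the cycle closes not by returning to $y$ but by making any attacker of $v$ an attacker of $y$. Two things are needed. Test points must be attackable through only one coalition. And the elements of $V$ that attack class $i$ must be of class $i+1$. The second needs strong information about $V$. Its only source is $V\subseteq R$, so the other coalitions of the market are there to make the core dominate enough.

## 5. The market

**Blocks.** Indices $j,k,i$ are taken mod $3$. There are $12$ *blocks*
$$h,\quad g,\quad f,\quad p_j,\quad w_j,\quad u_j\qquad(j=1,2,3),$$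
pairwise disjoint, each containing exactly one agent of each sector. If $n_k>12$, the remaining agents of sector $k$ are called *extra*; they belong only to essential coalitions of value $0$.

**Groups.** The agents of a block $T$ are split into three groups $T^1,T^2,T^3$ by sector:

* for $T\in\{h,p_1,p_2,p_3\}$: sectors $\{1\}$, $\{2\}$, $\{3,4,\dots,m\}$;
* for all other $T$: sectors $\{1\}$, $\{2,4,\dots,m\}$, $\{3\}$.

For $m=3$ every group is a single agent, and on a first reading you may assume this. For $m=4$, for example, $h^3$ consists of the agents of $h$ in sectors $3,4$, while $w_j^2$ consists of the agents of $w_j$ in sectors $2,4$. The groups $p_j^1$ and $g^3$ are always single agents.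

For a payoff vector $x$, $x(T^r)$ is the sum over the group; when $x$ is clear we write $T^r$ for this number. "$T=(a,b,c)$" means $T^1=a$, $T^2=b$, $T^3=c$.

**Values.** Each block has value $20$. In addition there are $19$ *special* coalitions:

| coalition | value |
|---|---|
| $Y_j=h^1\cup w_j^2\cup g^3$ | $28$ |
| $P_j=p_j^1\cup h^2\cup h^3$ | $18$ |
| $N_j=w_j^1\cup p_j^2\cup h^3$ | $20$ |
| $G=f^1\cup f^2\cup g^3$ | $20$ |
| $K_j=p_j^1\cup u_j^2\cup f^3$ | $32$ |
| $K'_j=p_{j+1}^1\cup w_j^2\cup u_j^3$ | $32$ |
| $S_j=p_j^1\cup w_{j+1}^2\cup g^3$ | $21$ |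

All other essential coalitions have value $0$. Each special coalition contains one agent of each sector. Sector $1$ comes from the group with superscript $1$. In $P_j,N_j$ the groups $h^2$, $p_j^2$ give sector $2$ and $h^3$ gives sectors $3,\dots,m$. In the others the group with superscript $2$ belongs to $w$, $f$ or $u$ and gives sectors $2,4,\dots,m$, and the group with superscript $3$ belongs to $g$, $f$ or $u$ and gives sector $3$. The $12+19=31$ coalitions are distinct.

**The sets $B$ and $C$.** Let
$$B=\{x\ge0:\ x(T)=20\text{ for every block }T,\ x=0\text{ on extra agents}\},$$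
and let $C$ be the set of $x\in B$ such that, for all $j$,
$$\begin{aligned}
&(Y_j)\ h^1+w_j^2+g^3\ge28,&&(P_j)\ p_j^1+h^2+h^3\ge18,&&(N_j)\ w_j^1+p_j^2+h^3\ge20,\\
&(G)\ f^1+f^2+g^3\ge20,&&(K_j)\ p_j^1+u_j^2+f^3\ge32,&&(K'_j)\ p_{j+1}^1+w_j^2+u_j^3\ge32.
\end{aligned}$$
Membership in $C$ depends only on group sums (for a nonnegative vector vanishing on the extra agents). The coalitions $S_j$ were left out on purpose: their condition holds with room to spare.

**Lemma 3.** Every $x\in C$ satisfies
$$x(S_j)\ge26>21\qquad(j=1,2,3).\tag{1}$$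
Moreover $C\ne\emptyset$, $w_A(N)=240$, $B\subseteq I(w_A)$, and $C$ is the core of $(N,w_A)$.

*Proof.* In $B$ we have $h^2+h^3=20-h^1$, so $(P_j)$ says $p_j^1\ge h^1-2$. By $(Y_{j+1})$, $w_{j+1}^2+g^3\ge28-h^1$. Adding the two gives (1).

A point of $C$: for all three indices put $p=(12,8,0)$, $w=(0,20,0)$, $u=(0,20,0)$, and $h=(8,0,12)$, $f=(20,0,0)$, $g=(20,0,0)$. The six types of sums are $Y:8+20+0=28$; $P:12+0+12=24$; $N:0+8+12=20$; $G:20+0+0=20$; $K:12+20+0=32$; $K':12+20+0=32$.

The blocks are disjoint, so $w_A(N)\ge240$. Any $x\in C$ has total $240$, and $x(E)\ge a_E$ for all essential $E$: for blocks with equality, for special coalitions by definition of $C$ and (1), for the rest trivially. Summing over a matching, $w_A(N)\le240$. So $w_A(N)=240$, hence $B\subseteq I(w_A)$, and $C$ is contained in the core. Conversely, a core vector pays each block at least $20$ and has total $240$, so it pays each block exactly $20$ and the extra agents $0$. It lies in $B$ and satisfies the listed inequalities, so it lies in $C$. $\square$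

As in Lemma 2, $R$ is the set of imputations not dominated by any element of $C$. By Lemma 1, domination in this game always takes place via one of the $31$ coalitions. The next lemma lets us work with group sums only.

**Lemma 4 (spreading).** Let $Q$ be a special coalition and $z\in I(w_A)$. If some $\bar x\in C$ has $\bar x(Q)=a_Q$ and strictly larger group sums than $z$ on each of the three groups forming $Q$, then $z$ is dominated by an element of $C$, so $z\notin R$.

*Proof.* On each group $\Gamma$ of $Q$, redistribute: give member $\ell$ the amount $z_\ell+\big(\bar x(\Gamma)-z(\Gamma)\big)/|\Gamma|$. This exceeds $z_\ell\geq 0$, and the group sum is still $\bar x(\Gamma)$. Group sums are unchanged, so the new vector is in $C$. It pays $Q$ exactly $a_Q$ and every member of $Q$ more than $z$ does. $\square$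

## 6. Every vector in $R$ pays each block exactly $20$

This is the first trick of Section 3. It works if a single block can be paid arbitrarily inside $C$.

**Lemma 5.** For every block $T$ and all $a,b,c\ge0$ with $a+b+c=20$ there is $x\in C$ with $T=(a,b,c)$. Consequently $R\subseteq B$.

*Proof.* **Step 1: paying one block arbitrarily.** In each case we give the other blocks; a symbol without index stands for all three indices. The bounds to meet are $Y\ge28$, $P\ge18$, $N\ge20$, $G\ge20$, $K\ge32$, $K'\ge32$.

* *$h$ arbitrary with $h^1\ge8$.* Put $p=w=(20,0,0)$ and $g=f=u=(0,0,20)$. Then $Y:h^1+0+20\ge28$; $P:20+h^2+h^3\ge20$; $N:20+0+h^3\ge20$; $G:0+0+20=20$; $K:20+0+20=40$; $K':20+0+20=40$.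
* *$h$ arbitrary with $h^1\le8$.* Put $p=w=(12,8,0)$ and $g=f=u=(0,0,20)$. Then $Y:h^1+8+20\ge28$; $P:12+(20-h^1)\ge24$; $N:12+8+h^3\ge20$; $G:20$; $K:12+0+20=32$; $K':12+8+20=40$.
* *$g$ arbitrary.* Put $h=(8,0,12)$, $w=(0,20,0)$, $p=(12,8,0)$, $u=(0,20,0)$, $f=(20,0,0)$. Then $Y:8+20+g^3\ge28$; $P:12+12=24$; $N:0+8+12=20$; $G:20+0+g^3\ge20$; $K:12+20+0=32$; $K':12+20+0=32$.
* *$f$ arbitrary.* Take $h,w,p,u$ as in the previous case and $g=(0,0,20)$. Then $Y:8+20+20=48$; $P:24$; $N:20$; $G:f^1+f^2+20\ge20$; $K:12+20+f^3\ge32$; $K':32$.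
* *$w_1,w_2,w_3$ arbitrary.* Put $g=f=u=(0,0,20)$, $h=(8,0,12)$, $p=(12,8,0)$. Then $Y:8+w^2+20\ge28$; $P:24$; $N:w^1+8+12\ge20$; $G:20$; $K:12+0+20=32$; $K':12+w^2+20\ge32$.
* *$u_1,u_2,u_3$ arbitrary.* Put $h=g=f=(0,0,20)$, $w=(0,20,0)$, $p=(20,0,0)$. Then $Y:0+20+20=40$; $P:20+20=40$; $N:0+0+20=20$; $G:20$; $K:20+u^2+20\ge40$; $K':20+20+u^3\ge40$.
* *$p_j$ arbitrary.* Put $h=g=f=(0,0,20)$, $w=(0,20,0)$, the other two $p$'s $=(20,0,0)$, $u_j=(0,20,0)$, $u_{j-1}=(0,0,20)$, $u_{j+1}=(20,0,0)$. Then $Y:40$; $P:p^1+20\ge20$; $N:0+p^2+20\ge20$; $G:20$. Next, $K_j:p_j^1+20+20\ge40$, and $K_{j\pm1}:20+u_{j\pm1}^2+20\ge40$. Finally $K'_{j-1}:p_j^1+20+20\ge40$, while $K'_j$ and $K'_{j+1}$ contain $p_{j+1}^1$ and $p_{j+2}^1=p_{j-1}^1$, so their sums are $20+20+u^3\ge40$.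

**Step 2: vectors outside $B$ are dominated by $C$.** Let $y\in I(w_A)\setminus B$. If all $12$ blocks got at least $20$, then $y(N)=240$ would force each to get exactly $20$ and the extra agents $0$, so $y\in B$. Hence some block has $y(T)<20$. Raise all members of $T$ equally to reach total $20$. By Step 1 some $x\in C$ has the resulting group sums on $T$, and after redistributing inside the groups of $T$ it has exactly the raised payoffs on $T$ and is still in $C$. It dominates $y$ via $T$. So $y\notin R$. $\square$

## 7. What core domination leaves over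

This section supplies the information about attackers. Suppose $z\in R$ attacks a point through $S_i$ and pays $p_i^1>19$. Since $S_i$ is worth $21$, we have $w_{i+1}^2+g^3<2$. From this we want to conclude that $p_{i+1}^1<20$ and $w_{i+2}^2=0$. The coalitions work in turn. First $Y$ forces $h^1=20$. Then $h^2=h^3=0$, so the core can outbid $z$ on those two groups with any tiny amount, and $P$, $N$ force $p_k^1\ge18$ and $w_k^2\le20-p_k^1$. Finally $K$, $K'$, $G$ forbid two of the numbers $p_k^1$ to be below $20$ at once, because they compete for the same block $u_k$.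

**Lemma 6.** Let $z\in R$ (so $z\in B$). All symbols in the statement refer to $z$.

1. $f^3\le g^3$.
2. If $w_j^2+g^3<2$ for some $j$, then $h^1=20$.

If $h^1=20$ (hence $h^2=h^3=0$), then for every $k$:

3. $p_k^1\ge18$.
4. $w_k^2\le20-p_k^1$.
5. If $p_k^1<20$, then $p_k^1+u_k^2+f^3\ge32$.
6. If $p_{k+1}^1<20$, then $p_{k+1}^1+w_k^2+u_k^3\ge32$.
7. If $w_k^2+g^3\le4$, then $p_k^1=20$ or $p_{k+1}^1=20$.

*Proof.* For (1)–(6) the method is the second trick of Section 3. If the claim fails, we write down $x\in C$ that pays a certain special coalition $Q$ exactly $a_Q$ and is strictly larger than $z$ on its three groups. By Lemma 4, $z\notin R$, a contradiction. In each case the six checks show that $x\in C$.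

**Step 1: $f^3\le g^3$, via $G$.** Suppose $z(f^3)>z(g^3)$. Take $\varepsilon>0$ with $s:=z(f^3)-2\varepsilon>z(g^3)$, so that $s=20-z(f^1)-z(f^2)-2\varepsilon$. Let
$$f=(z(f^1)+\varepsilon,\ z(f^2)+\varepsilon,\ s),\quad g=(20-s,0,s),\quad h=(8,0,12),$$
and $w=(0,20,0)$, $p=(12,8,0)$, $u=(0,20,0)$. Then $Y:8+20+s\ge28$; $P:12+12=24$; $N:0+8+12=20$; $G:(20-s)+s=20$, tight; $K:12+20+s\ge32$; $K':12+20+0=32$. On the groups of $G$: $f^1$ and $f^2$ grew by $\varepsilon$, and $g^3=s>z(g^3)$.

**Step 2: small $w_j^2+g^3$ forces $h^1=20$, via $Y_j$.** Suppose $z(w_j^2)+z(g^3)<2$ and $z(h^1)<20$. Take $0<\varepsilon\le1$ with $\varepsilon<20-z(h^1)$, and let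
$$h=(20-\varepsilon,\varepsilon,0),\quad w=p=(18,2,0),\quad g=f=(14-\varepsilon,0,6+\varepsilon),\quad u=(0,8,12).$$
Then $Y:(20-\varepsilon)+2+(6+\varepsilon)=28$, tight; $P:18+\varepsilon$; $N:18+2+0=20$; $G:(14-\varepsilon)+0+(6+\varepsilon)=20$; $K:18+8+6+\varepsilon=32+\varepsilon$; $K':18+2+12=32$. On the groups of $Y_j$: $20-\varepsilon>z(h^1)$, $2>z(w_j^2)$, $6+\varepsilon>2>z(g^3)$.

From here on $z(h^1)=20$ and $z(h^2)=z(h^3)=0$.

**Step 3: $p_k^1\ge18$, via $P_k$.** Suppose $z(p_k^1)<18$. Take $0<\varepsilon\le1$ with $2\varepsilon<18-z(p_k^1)$, and let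
$$p=(18-2\varepsilon,\,2+2\varepsilon,\,0),\quad h=(20-2\varepsilon,\varepsilon,\varepsilon),\quad w=(18,2,0),\quad g=f=u=(0,0,20).$$
Then $Y:(20-2\varepsilon)+2+20=42-2\varepsilon$; $P:(18-2\varepsilon)+2\varepsilon=18$, tight; $N:18+(2+2\varepsilon)+\varepsilon=20+3\varepsilon$; $G:20$; $K:(18-2\varepsilon)+0+20=38-2\varepsilon$; $K':(18-2\varepsilon)+2+20=40-2\varepsilon$. On the groups of $P_k$: $18-2\varepsilon>z(p_k^1)$, and $h^2,h^3$ get $\varepsilon>0$.

**Step 4: $w_k^2\le20-p_k^1$, via $N_k$.** First we show $z(w_k^1)+z(p_k^2)\ge20$. Put $b=z(p_k^2)$; by (3), $b\le2$. Suppose $z(w_k^1)+b<20$. Take $0<\varepsilon\le\frac12$ with $2\varepsilon<20-b-z(w_k^1)$, and let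
$$p_k=(20-b-\varepsilon,\,b+\varepsilon,\,0),\quad w_k=(20-b-2\varepsilon,\,b+2\varepsilon,\,0),\quad h=(8,12-\varepsilon,\varepsilon),$$
with the other $p$'s and $w$'s equal to $(20,0,0)$ and $g=f=u=(0,0,20)$. Note that $p^1\ge17$ for all three indices. Then $Y:8+w^2+20\ge28$; $P:p^1+12\ge29$; $N_k:(20-b-2\varepsilon)+(b+\varepsilon)+\varepsilon=20$, tight; other $N:20+0+\varepsilon\ge20$; $G:20$; $K:p^1+0+20\ge37$; $K':p^1+w^2+20\ge37$. On the groups of $N_k$: $20-b-2\varepsilon>z(w_k^1)$, $b+\varepsilon>z(p_k^2)$, and $h^3$ gets $\varepsilon>0$.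

So $z(w_k^1)+z(p_k^2)\ge20$, and for $z$ we get $w_k^2\le20-w_k^1\le p_k^2\le20-p_k^1$.

**Step 5: claim (5), via $K_k$.** Suppose $z(p_k^1)<20$ and $z(p_k^1)+z(u_k^2)+z(f^3)<32$. For small $\varepsilon>0$ put
$$\alpha=z(p_k^1)+\varepsilon<20,\qquad\varphi=z(f^3)+\varepsilon,\qquad\mu=32-\alpha-\varphi>z(u_k^2)\ge0.$$
By (3), $\alpha\ge18$. As $\mu,\varphi\ge0$ and $\mu+\varphi=32-\alpha\le14$, both are at most $14$. Let
$$p_k=(\alpha,20-\alpha,0),\quad f=(20-\varphi,0,\varphi),\quad u_k=(20-\mu,\mu,0),$$
the other $p$'s $=(20,0,0)$, the other $u$'s $=(0,20,0)$, $w=(0,20,0)$, $h=g=(0,0,20)$. Then $Y:0+20+20=40$; $P:p^1+20\ge38$; $N:0+p^2+20\ge20$; $G:(20-\varphi)+0+20=40-\varphi\ge20$; $K_k:\alpha+\mu+\varphi=32$, tight; other $K:20+20+\varphi\ge40$; $K':p^1+20+u^3\ge38$. On the groups of $K_k$: $\alpha>z(p_k^1)$, $\mu>z(u_k^2)$, $\varphi>z(f^3)$.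

**Step 6: claim (6), via $K'_k$.** Suppose $z(p_{k+1}^1)<20$ and $z(p_{k+1}^1)+z(w_k^2)+z(u_k^3)<32$. For small $\varepsilon\in(0,1]$ put
$$\alpha=z(p_{k+1}^1)+\varepsilon<20,\qquad\omega=z(w_k^2)+\varepsilon,\qquad\mu=32-\alpha-\omega>z(u_k^3)\ge0.$$
By (3), $\alpha\ge18$, so $\mu\le14$. By (4) and (3), $z(w_k^2)\le20-z(p_k^1)\le2$, so $\omega\le3$. Let
$$p_{k+1}=(\alpha,20-\alpha,0),\quad w_k=(20-\omega,\omega,0),\quad u_k=(20-\mu,0,\mu),$$
the other $p$'s and $w$'s $=(20,0,0)$, the other $u$'s $=(0,0,20)$, $h=(8,0,12)$, $g=f=(0,0,20)$. Then $Y:8+w^2+20\ge28$; $P:p^1+12\ge30$; $N_k:(20-\omega)+0+12\ge29$; other $N:20+p^2+12\ge32$; $G:0+0+20=20$; $K:p^1+0+20\ge38$; $K'_k:\alpha+\omega+\mu=32$, tight; for $j\ne k$ we have $p_{j+1}^1=20$, so $K'_j:20+0+20=40$. On the groups of $K'_k$: $\alpha>z(p_{k+1}^1)$, $\omega>z(w_k^2)$, $\mu>z(u_k^3)$.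

**Step 7: two deficits do not fit into $u_k$.** Let $w_k^2+g^3\le4$ and suppose $p_k^1<20$ and $p_{k+1}^1<20$. By (5), $u_k^2\ge32-p_k^1-f^3$. By (6), $u_k^3\ge32-p_{k+1}^1-w_k^2$. Adding, and using (1),
$$20\ge u_k^2+u_k^3\ge64-p_k^1-p_{k+1}^1-f^3-w_k^2>24-(f^3+w_k^2)\ge24-(g^3+w_k^2)\ge20,$$
a contradiction. $\square$

## 8. Test points exposed to a single coalition

We now build the test points. The recipe: give $20$ to some group of every unwanted coalition, so that nobody in $B$ can outbid it there, and leave only $S_i$ open.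

**Definition.** For $i\in\{1,2,3\}$ and numbers $0<\omega\le\tau\le1$, $\gamma\ge0$, $\omega+\gamma\le1$ (so $\gamma<1$), let $e_i(\tau,\omega,\gamma)\in B$ be the imputation with
$$\begin{aligned}
&h=(20,0,0),\quad f=(20,0,0),\quad g=(20-\gamma,0,\gamma),\\
&p_i=(20-\tau,\tau,0),\quad p_k=(20,0,0)\ (k\ne i),\\
&w_i=(20-\omega,\omega,0),\quad w_k=(20,0,0)\ (k\ne i),\\
&u_i=(0,20,0),\quad u_{i-1}=(0,0,20),\quad u_{i+1}=(20,0,0),
\end{aligned}$$
each group sum being divided equally within its group. Let $E_i$ be the set of these points.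

For example, $e_1(1,\tfrac12,\tfrac12)$ has $p_1=(19,1,0)$, $w_1=(19\tfrac12,\tfrac12,0)$, $g=(19\tfrac12,0,\tfrac12)$. It pays $S_1=p_1^1\cup w_2^2\cup g^3$ only $19+0+\tfrac12$, less than $21$. It pays $S_3=p_3^1\cup w_1^2\cup g^3$ exactly $20+\tfrac12+\tfrac12=21$, so it is able to attack through $S_3$.

**Lemma 7.** If $y\in B$ dominates $x\in E_i$, it does so via $S_i$, and via no other of the $31$ coalitions.

*Proof.* Let $y$ dominate $x$ via $Q$, one of the $31$ coalitions. Then $x(Q)<y(Q)\le a_Q$. Also no group contained in $Q$ has $x$-sum $20$, because $y$ has a larger sum on that group and group sums in $B$ are at most $20$. Blocks have $x(T)=20=a_T$ and are excluded. For the special coalitions: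

* $Y_j$: $h^1=20$.
* $P_j$: $x(P_j)=p_j^1\ge19>18$.
* $N_j$ with $j\ne i$: $w_j^1=20$. $N_i$: $x(N_i)=(20-\omega)+\tau+0\ge20$.
* $G$: $f^1=20$.
* $K_j$ with $j\ne i$: $p_j^1=20$. $K_i$: $u_i^2=20$.
* $K'_j$ with $j+1\ne i$: $p_{j+1}^1=20$. $K'_{i-1}$: $u_{i-1}^3=20$.
* $S_j$ with $j\ne i$: $p_j^1=20$.

Only $S_i$ remains. $\square$

We can now see in this market where the core-based approach stops. A core element could dominate a point of $E_i$ only via $S_i$, but by (1) it pays $S_i$ at least $26>21$. So $E_i\subseteq R$. On the other hand $E_i\cap C=\emptyset$, since for $j\ne i$ a point of $E_i$ has $h^1+w_j^2+g^3=20+0+\gamma<28$. So $R\ne C$ and the core is not stable. Nor is $R$ internally stable: if $\gamma<\gamma'<1$, then $e_{i+1}(1,1-\gamma',\gamma')$ dominates $e_i(\tau,\omega,\gamma)$ via $S_i$, because $20>20-\tau$ on $p_i^1$; each member of $w_{i+1}^2$ gets a positive amount instead of $0$; $\gamma'>\gamma$ on $g^3$; and the sum is $20+(1-\gamma')+\gamma'=21$. So $E_1,E_2,E_3$ form the triangle of classes planned in Section 4, with $g^3$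 climbing toward $1$ but always leaving room for one more step.

## 9. Following domination around the triangle

Suppose that $V$ is a stable set. By Lemma 3, $C$ is the core, so Lemmas 2 and 5 give
$$C\subseteq V\subseteq R\subseteq B.$$
In particular Lemmas 6 and 7 apply to the elements of $V$. Define the class-$i$ part of $V$:
$$D_i=\{z\in V:\ z(p_i^1)<20,\ z(w_{i+1}^2)=0,\ z(g^3)<1\}.$$

**Lemma 8.** If $z\in V$ dominates some $x=e_i(\tau,\omega,\gamma)\in E_i$, then $z\in D_{i+1}$.

*Proof.* Put $j=i+1$.

**Step 1: reading off the domination.** By Lemma 7 it is via $S_i=p_i^1\cup w_j^2\cup g^3$. So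
$$z(p_i^1)>20-\tau\ge19,\quad z(w_j^2)>0,\quad z(g^3)>\gamma\ge0,\quad z(p_i^1)+z(w_j^2)+z(g^3)\le21.$$
Hence $z(w_j^2)+z(g^3)<2$, and $z(h^1)=20$ by Lemma 6(2). So Lemma 6(3)–(7) apply to $z$.

**Step 2: the first two conditions.** By (4), $z(p_j^1)\le20-z(w_j^2)<20$. Since $z(w_j^2)+z(g^3)<2\le4$, (7) with $k=j$ gives $z(p_{j+1}^1)=20$. Then (4) with $k=j+1$ gives $z(w_{j+1}^2)=0$.

**Step 3: the bound on $g^3$.** By (4) with $k=i$, $z(w_i^2)\le20-z(p_i^1)<1$, so $z(w_i^2)+z(g^3)<3\le4$. As $z(p_{i+1}^1)=z(p_j^1)<20$, (7) with $k=i$ gives $z(p_i^1)=20$. Hence $z(g^3)\le21-20-z(w_j^2)<1$.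

Steps 2 and 3 say that $z\in D_j$. $\square$

**Lemma 9.** $D_i=\emptyset$ for all $i$.

*Proof.* Suppose $y\in D_i$, so $y\in V$, $y(p_i^1)<20$, $y(w_{i+1}^2)=0$, $y(g^3)<1$. Recall that $p_i^1$ and $g^3$ are single agents. Since payoffs are nonnegative, each member of $w_{i+1}^2$ gets $0$ in $y$.

**Step 1: a test point of class $i+1$ beats $y$, and its attacker $z$ has class $i-1$.** Choose $\gamma$ with $y(g^3)<\gamma<1$ and let $x=e_{i+1}(1,1-\gamma,\gamma)$. The parameters are allowed: $0<1-\gamma\le1$ and $(1-\gamma)+\gamma=1$. Now $x(p_i^1)=20>y(p_i^1)$; every member of $w_{i+1}^2$ gets a positive amount in $x$ and $0$ in $y$; $x(g^3)=\gamma>y(g^3)$; and $x(S_i)=20+(1-\gamma)+\gamma=21$. So $x$ dominates $y$ via $S_i$, and $x\notin V$ by internal stability. By external stability some $z\in V$ dominates $x$. By Lemma 8, $z\in D_{i+2}=D_{i-1}$, that is,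
$$z(p_{i-1}^1)<20,\qquad z(w_i^2)=0,\qquad z(g^3)<1.$$

**Step 2: a test point $v$ of class $i$ beats $z$.** We want $v$ to pay $p_i^1$ and $g^3$ at least as much as $y$ does. Choose $\gamma'$ with $\max\{y(g^3),z(g^3)\}<\gamma'<1$ and set
$$\tau'=\min\{1,\,20-y(p_i^1)\}>0,\qquad\omega'=\min\{\tau',\,1-\gamma'\}>0,\qquad v=e_i(\tau',\omega',\gamma').$$
The parameters are allowed: $0<\omega'\le\tau'\le1$ and $\omega'+\gamma'\le1$. On $S_{i-1}=p_{i-1}^1\cup w_i^2\cup g^3$: $v(p_{i-1}^1)=20>z(p_{i-1}^1)$; every member of $w_i^2$ gets a positive amount in $v$ and $0$ in $z$; $v(g^3)=\gamma'>z(g^3)$; and $v(S_{i-1})=20+\omega'+\gamma'\le21$. So $v$ dominates $z\in V$, hence $v\notin V$.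

**Step 3: whoever beats $v$ beats $y$.** By external stability some $t\in V$ dominates $v$, and as $t\in B$, Lemma 7 says via $S_i$. So $t(p_i^1)>v(p_i^1)=20-\tau'\ge y(p_i^1)$; every member of $w_{i+1}^2$ gets more than $0$ in $t$ and $0$ in $y$; $t(g^3)>\gamma'>y(g^3)$; and $t(S_i)\le21$. Hence $t$ dominates $y$ via $S_i$. But $t,y\in V$, which contradicts internal stability. $\square$

*Proof of the Theorem.* The market of Section 5 has the required sector sizes and integer values, exactly $31$ essential coalitions of positive value, and a nonempty core by Lemma 3. Suppose it had a stable set $V$. Consider $x=e_1(1,\tfrac12,\tfrac12)$.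

* If $x\in V$, then $x(p_1^1)=19<20$, $x(w_2^2)=0$ and $x(g^3)=\tfrac12<1$, so $x\in D_1$. This contradicts Lemma 9.
* If $x\notin V$, some $z\in V$ dominates $x$, and $z\in D_2$ by Lemma 8. This contradicts Lemma 9 too.

Hence the game has no stable set. $\blacksquare$
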